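# Extending matchings in strongly regular graphs

## 1. The Petersen graph and its complement, by hand

Take as vertices the ten $2$-element subsets of $\{1,2,3,4,5\}$, written $12,13,\dots,45$, and join two of them when they are disjoint. This is the Petersen graph. Every vertex has three neighbors; for instance $12$ is adjacent to $34,35,45$.

A *perfect matching* is a set of pairwise disjoint edges that covers all vertices. Here is one:
$$12-35,\qquad 34-25,\qquad 15-24,\qquad 23-14,\qquad 45-13 .$$
An edge is a pair $\{ab,cd\}$ with $a,b,c,d$ distinct, and a permutation of the five symbols carries any such pair to any other. So every edge lies in some perfect matching: if I prescribe *one* edge, you can always complete it.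

Now I prescribe two disjoint edges, $34-25$ and $35-24$. The vertices that remain are $12,13,14,15,23,45$. The neighbors of $12$ are $34,35,45$ and those of $13$ are $24,25,45$. Both $12$ and $13$ now need $45$ as their partner, so the two edges cannot be completed. Three edges can fail too (add $14-23$), and so can four (add also $12-45$, which leaves $13$ and $15$, and these share the symbol $1$). The number of edges that can always be prescribed is exactly one.

Next take the complement: join two $2$-subsets when they share exactly one symbol. This is $6$-regular. Prescribe the three edges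
$$13-23,\qquad 14-24,\qquad 15-25 .$$
Their six ends are all the neighbors of $12$, so $12$ is stranded. The same trap exists in any $k$-regular graph in which the neighbors of some vertex $x$ can be perfectly matched among themselves: $k/2$ edges use up the whole neighborhood of $x$. So in general we cannot hope to prescribe more than $k/2-1$ edges.

Can we, in sufficiently regular graphs, always prescribe any number of edges below $k/2$? For the class of strongly regular graphs this is a precise conjecture, and these notes prove it.

## 2. Extendability and primitive strongly regular graphs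

All graphs are finite, undirected and simple.

**Definition (extendability).** Let $G$ be a graph on an even number $n$ of vertices. For an integer $t$ with $1\le t<n/2$, $G$ is *$t$-extendable* if $G$ has a perfect matching and, for any $t$ independent (pairwise disjoint) edges of $G$, some perfect matching of $G$ contains them. $G$ is *$0$-extendable* if it has a perfect matching. The *extendability* of $G$ is the largest integer $t$ with $0\le t<n/2$ such that $G$ is $t$-extendable.

Section 1 showed that the Petersen graph is $1$-extendable and is not $t$-extendable for $t=2,3,4$, so its extendability is $1$.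

**Definition (strongly regular graph).** $G$ is strongly regular with parameters $(n,k,\lambda,\mu)$ if it has $n$ vertices, is $k$-regular, any two adjacent vertices have exactly $\lambda$ common neighbors, and any two distinct non-adjacent vertices have exactly $\mu$ common neighbors. It is *primitive* if both $G$ and its complement are connected.

Some examples.

* The pentagon $C_5$ has parameters $(5,2,0,1)$ and is primitive; its complement is again a pentagon.
* The Petersen graph has parameters $(10,3,0,1)$. There is no triangle, since three pairwise disjoint $2$-subsets need six symbols. Two non-adjacent vertices $ab,ac$ have as only common neighbor the complement of $\{a,b,c\}$.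
* The triangular graph $T(v)$, $v\ge5$: the vertices are the $2$-subsets of $\{1,\dots,v\}$, adjacent when they share one element. Each vertex has $k=2(v-2)$ neighbors. The adjacent vertices $12,13$ have common neighbors $23$ and $1j$ with $j\ge4$, so $\lambda=v-2$; the non-adjacent vertices $12,34$ have common neighbors $13,14,23,24$, so $\mu=4$. It is connected since $\mu>0$, and the complement is connected because $12$ and $13$ are both disjoint from $45$. The complement of the Petersen graph is $T(5)$.
* $K_{3,3}$ has parameters $(6,3,0,3)$, but its complement is two disjoint triangles, so it is not primitive.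

The conjecture, from "Matching Extendability and Connectivity of Regular Graphs from Eigenvalues" (doi:10.1007/s00373-019-02118-y), says that *primitive strongly regular graphs of valency $k$ on an even number of vertices have extendability at least $k/2-1$.* It is true.

From now on $G$ is a primitive strongly regular graph with parameters $(n,k,\lambda,\mu)$, $n\ge2$; $c(H)$ denotes the number of components of a graph $H$, and $N(x)$ the neighborhood of a vertex $x$.

## 3. Tutte's theorem turns matchings into components

Recall **Tutte's theorem**: a graph $H$ has a perfect matching if and only if for every $S'\subseteq V(H)$ the graph $H-S'$ has at most $|S'|$ components of odd order.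

Let $M$ be a matching of $t$ edges that does not extend. Then $H=G-V(M)$ has no perfect matching, so some $S'$ leaves more than $|S'|$ odd components. If $|V(H)|$ is even, the number of odd components of $H-S'$ has the same parity as $|V(H)|-|S'|$, hence as $|S'|$; so there are at least $|S'|+2$ of them. With $S=V(M)\cup S'$ we have $G-S=H-S'$ and $|S|=2t+|S'|$, so
$$c(G-S)\ \ge\ |S|-2t+2 .$$
To forbid this for every $t<k/2$ we want $c(G-S)\le|S|-k+2$. This is the statement to aim for.

**Theorem 1.** (Any $n$, even or odd.) If $S\subset V(G)$ and $q=c(G-S)\ge2$, then $|S|\ge k+q-2$.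

The bound is met by $S=N(x)$: here $|S|=k$, the vertex $x$ is one component, and there are other vertices because $G$ is not complete, so $q\ge2$; Theorem 1 then forces $q=2$.

**Theorem 2 (the conjecture).** If $n$ is even, $G$ is $t$-extendable for every integer $t$ with $0\le t<k/2$. So its extendability is at least $\lceil k/2\rceil-1\ge k/2-1$.

*Proof from Theorem 1.* Let $0\le t<k/2$; then $t<n/2$. Suppose a matching $M$ of $t$ edges does not extend. Since $|V(H)|=n-2t$ is even, the discussion above gives $S\supseteq V(M)$ with $q=c(G-S)\ge|S|-2t+2\ge2$. By Theorem 1, $|S|\ge k+q-2\ge k+|S|-2t$, so $2t\ge k$, a contradiction. The case $t=0$ says that $G$ has a perfect matching. The largest integer below $k/2$ is $\lceil k/2\rceil-1$. $\square$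

**Theorem 3 (odd order).** If $n$ is odd, $0\le t<(k-1)/2$, $v$ is a vertex and $M$ is a matching of $t$ edges in $G-v$, then $G-v$ has a perfect matching containing $M$.

*Proof from Theorem 1.* If not, $H=G-v-V(M)$, of even order, has no perfect matching. Take $S'$ as above and $S=V(M)\cup\{v\}\cup S'$. Now $|S|=2t+1+|S'|$, so $q=c(G-S)\ge|S'|+2=|S|-2t+1\ge2$. Theorem 1 gives $|S|\ge k+|S|-2t-1$, that is, $2t\ge k-1$, a contradiction. $\square$

So everything rests on Theorem 1. Two further results, stated and proved in Sections 8 and 9, describe when Theorem 1 is tight and how sharp Theorem 2 is.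

## 4. Isolated vertices: counting edges, then counting pairs

Write $s=|S|$ and suppose for the moment that $G-S$ consists of $q$ isolated vertices, forming an independent set $I$. For $u\in S$ let $b_u$ be the number of neighbors of $u$ in $I$.

**Counting edges.** Every edge at $I$ goes to $S$, so $\sum_{u\in S}b_u=qk$; since $b_u\le k$, we get $s\ge q$. We wanted $s\ge q+(k-2)$. Put into the Tutte argument, $|S|\ge q\ge|S|-2t+2$ yields only $t\ge1$, which contradicts nothing unless $t=0$. The count gives a perfect matching and no extension at all. Strong regularity was not used.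

**Counting pairs.** Two distinct vertices of $I$ have exactly $\mu$ common neighbors, all in $S$. Counting triples $(u,x,y)$ with $u\in S$ adjacent to both $x,y\in I$ ($x=y$ allowed),
$$\sum_{u\in S}b_u^2=qk+q(q-1)\mu .$$
Cauchy–Schwarz, $(qk)^2\le s\sum_{u\in S} b_u^2$, gives
$$s\ \ge\ \frac{q\,k^2}{k+(q-1)\mu}. \tag{1}$$
This is much better. For $q=2$ it says $s\ge 2k^2/(k+\mu)\ge k$, exactly what is needed, because $\mu\le k$. For the parameters of the Petersen graph it says $s\ge 9q/(q+2)$, and we want $s\ge q+1$, that is, $s>q$. Now $9q/(q+2)>q$ holds exactly when $q<7$. At $q=7$ the bound (1) gives $s\ge7$ where we need $8$, and the argument stops. This is not special to Petersen: the right-hand side of (1) is always at most $k^2/\mu$ (as $k\ge\mu$), so it cannot force linear growth in $q$.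

**Bounding the number of components.** In the Petersen graph $q=7$ does not occur. An independent set is a family of pairwise intersecting $2$-subsets of $\{1,\dots,5\}$: either all contain a common symbol (at most $4$ sets), or they are $ab,ac,bc$. So $q\le4$, well inside the range where (1) works. For general $G$ we need an upper bound on $q$ too, and it will come from the least eigenvalue. The plan is to use *two* inequalities: a second-moment inequality like (1), strong when $q$ is moderate, and a bound on $q$ that limits how far we need it.

Two difficulties remain. Components may have edges, so $b_u$ needs a replacement. And one component may be dense: in the Petersen graph with $S=N(12)$, the graph $G-S$ consists of the vertex $12$ and six further vertices that are $2$-regular (each of them has exactly $\mu=1$ neighbor in $S$). We shall treat the densest component separately.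

## 5. The two eigenvalues $r$ and $-m$

Let $A$ be the adjacency matrix, $J$ the all-ones matrix, $\mathbf 1$ the all-ones vector.

**Step 1: bounds on $\mu$.** We need $1\le\mu\le k-1$, so that the eigenvalues below have opposite signs. Since $n\ge2$ and the complement is connected, $G$ is not complete. $G$ is connected and not complete, so two vertices are at distance $2$, and $\mu\ge1$. If $\mu=k$, distinct non-adjacent vertices have equal neighborhoods; then "equal or non-adjacent" is an equivalence relation, so the complement is a disjoint union of cliques. Being connected, it is complete, so $G$ has no edges, a contradiction.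

**Step 2: the quadratic equation.** This turns the definition of strong regularity into algebra. The entries of $A^2$ count common neighbors, so $A^2=kI+\lambda A+\mu(J-I-A)$, that is, $A^2=(\lambda-\mu)A+(k-\mu)I+\mu J$. On $\mathbf 1^\perp$, which $A$ preserves, $J$ vanishes, so every eigenvalue of $A$ on $\mathbf 1^\perp$ is a root of $x^2-(\lambda-\mu)x-(k-\mu)$. The product of the roots is $-(k-\mu)<0$; call them $r>0>-m$. Then
$$A^2=(r-m)A+rm\,I+\mu J, \tag{2}$$
$$rm=k-\mu,\qquad r-m=\lambda-\mu,\qquad (k-r)(k+m)=\mu n, \tag{3}$$
the last by applying $(A-rI)(A+mI)=\mu J$ to $\mathbf 1$. In particular $k=rm+\mu\ge rm+1$.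

For Petersen, $x^2+x-2$ gives $r=1$, $m=2$, and indeed $(3-1)(3+2)=10$. For $T(5)$, where $(k,\lambda,\mu)=(6,3,4)$, the polynomial is again $x^2+x-2$, and $(6-1)(6+2)=40=4\cdot10$. For $C_5$, $x^2+x-1$ gives $r=(\sqrt5-1)/2$ and $m=r+1$.

**Step 3: lower bounds on $r$ and $m$.** The final estimates need them. We claim:

*Unless $G=C_5$, we have $r\ge1$, $m\ge2$, $k\ge rm+1\ge3$, and either $r,m$ are integers, or $m=r+1$ and $k=2r(r+1)$. If $n$ is even, $r,m$ are integers.*

Suppose $r,-m$ are rational. As roots of a monic integer polynomial they are integers, so $r\ge1$. Two vertices at distance $2$ and a common neighbor of them form an induced path $a,b,c$. The vector $y$ with entries $1,-\sqrt2,1$ on $a,b,c$ and $0$ elsewhere has $y^TAy=-4\sqrt2$ and $y^Ty=4$, so the least eigenvalue of $A$ is at most $-\sqrt2$. It is negative, hence is neither $k$ nor $r$, hence equals $-m$. So $m\ge\sqrt2$, and $m\ge2$ by integrality.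

Suppose they are irrational. The characteristic polynomial of $A$ divided by $x-k$ has rational coefficients and has only $r$ and $-m$ as roots. These are conjugate, so they have equal multiplicity $f=(n-1)/2$, and $n$ is odd. The trace of $A$ is $0$, so $k=f(m-r)=\frac{n-1}2(\mu-\lambda)$. Since $0<k<n-1$ and $\mu-\lambda$ is an integer, $\mu-\lambda=1$ and $k=(n-1)/2$. Counting edges between $N(x)$ and the non-neighbors of a vertex $x$ in two ways, $k(k-\lambda-1)=(n-k-1)\mu=k\mu$, so $k=\lambda+1+\mu=2\mu$. By (3), $m=r+1$ and $r(r+1)=k-\mu=\mu$, so $k=2r(r+1)$. If $\mu=1$, then $k=2$ and $n=5$, and $G$ is a connected $2$-regular graph on five vertices, i.e. $C_5$. If $\mu\ge2$, then $r(r+1)\ge2$, so $r\ge1$ and $m\ge2$.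

In all cases other than $C_5$, $k\ge rm+1\ge3$.

## 6. Two quadratic forms and an upper bound on the number of components

Let $G\ne C_5$. Let $S$ be given with $s=|S|$, and let $A_1,\dots,A_q$, $q\ge2$, be the vertex sets of the components of $G-S$. Put $a_i=|A_i|$, let $d_i\le a_i-1$ be the average degree of $G[A_i]$, and order the components so that $d_q$ is the largest. Put
$$p=q-1\ge1,\qquad z=p-1=q-2\ge0,\qquad D=\frac1p\sum_{i\le p}d_i .$$
So $D$ is the mean of the average degrees, *with the densest component left out*. Since $G$ is connected and $q\ge2$, $s\ge1$. Write $\mathbf 1_B$ for the indicator vector of a set $B$; there are no edges between different $A_i$, and $\mathbf 1_{A_i}^TA\mathbf 1_{A_i}=a_id_i$.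

**Step 4: all but one component is sparse.** We show $d_i\le r$ for $i\le p$, hence
$$0\le D\le r. \tag{4}$$
If $d_i>r$ for some $i\le p$, then also $d_q\ge d_i>r$. Choose $(\alpha,\beta)\ne(0,0)$ with $\alpha a_i+\beta a_q=0$, and let $y=\alpha\mathbf 1_{A_i}+\beta\mathbf 1_{A_q}$. Then $y\perp\mathbf 1$ and
$$y^TAy=\alpha^2a_id_i+\beta^2a_qd_q>r(\alpha^2a_i+\beta^2a_q)=r\,y^Ty ,$$
which is impossible, as all eigenvalues of $A$ on $\mathbf 1^\perp$ are at most $r$.

**Step 5: the second moment.** This is the replacement for (1). Each of the first $p$ components gets total weight $1$, spread evenly. The claim is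
$$p\,(k-D)^2\le s\,\big[\,m(r-D)+\mu p\,\big]. \tag{5}$$
Let $x=\sum_{i\le p}a_i^{-1}\mathbf 1_{A_i}$. Then $\mathbf 1^Tx=p$, $|x|^2=\sum_{i\le p} 1/a_i$ and $x^TAx=\sum_{i\le p} d_i/a_i$, so (2) gives
$$|Ax|^2=x^TA^2x=\sum_{i\le p}\frac{(r-m)d_i+rm}{a_i}+\mu p^2 .$$
Now bound $|Ax|^2$ below. For $i\le p$, the entries of $Ax$ on $A_i$ are degrees in $G[A_i]$ divided by $a_i$; there are $a_i$ of them and they sum to $d_i$, so their squares sum to at least $d_i^2/a_i$. The entries of $Ax$ on $S$ sum to
$$\sum_{i\le p}\frac{ka_i-d_ia_i}{a_i}=\sum_{i\le p}(k-d_i)=p(k-D),$$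
so their squares sum to at least $p^2(k-D)^2/s$. Since $rm+(r-m)d-d^2=(r-d)(m+d)$,
$$\frac{p^2(k-D)^2}{s}\le\sum_{i\le p}\frac{(r-d_i)(m+d_i)}{a_i}+\mu p^2 .$$
For $i\le p$ we have $r-d_i\ge0$ by Step 4, $a_i\ge d_i+1$, and $m+d_i\le m(d_i+1)$. So each summand is at most $m(r-d_i)$, and they sum to at most $mp(r-D)$. Multiplying by $s/p$ gives (5).

When the first $p$ components are isolated vertices, $D=0$ and $mr+\mu p=k+(p-1)\mu$, so (5) is (1) for those $p$ vertices.

**Step 6: the least eigenvalue limits all components together.** Put $g_i=\dfrac{a_i}{d_i+m}$. The claim is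
$$\sum_{i\le q}g_i\le\frac{k-r}\mu . \tag{6}$$
The matrix $A+mI-\frac{k+m}nJ$ is positive semidefinite: on $\mathbf 1^\perp$ it acts as $A+mI$, and it kills $\mathbf 1$. Choose weights that make the quadratic term equal to the linear one: $x=\sum_{i\le q}(d_i+m)^{-1}\mathbf 1_{A_i}$. With $\Gamma=\sum_{i\le q}g_i$,
$$x^T(A+mI)x=\sum_{i\le q}\frac{a_i(d_i+m)}{(d_i+m)^2}=\Gamma,\qquad \mathbf 1^Tx=\Gamma .$$
So $\Gamma-\frac{k+m}n\Gamma^2\ge0$, and $\Gamma\le\frac n{k+m}=\frac{k-r}\mu$ by (3).

For later use, since $a_i\ge d_i+1$,
$$g_i\ge\frac{d_i+1}{d_i+m}\ge\frac1m , \tag{7}$$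
where the middle expression is nondecreasing in $d_i$. For isolated vertices $g_i=1/m$; in the Petersen graph (6) then reads $q/2\le2$, i.e. $q\le4$ again.

**Step 7: an upper bound on $p$ in terms of $D$.** If components have edges, the $g_i$ are larger and fewer components fit; we make this quantitative with $D$ as the only variable. Put
$$c=m-\frac{(m-1)D}{r+1},$$
which is positive because $D\le r$. The claim is
$$p\le c\sum_{i\le p}g_i\le c\Big(\frac{k-r}\mu-g_q\Big). \tag{8}$$
For $0\le d\le r$ we have $(d+1)(r+1-d)=r+1+d(r-d)\ge r+1$, hence $\frac1{d+1}\le1-\frac d{r+1}$. (The right side is the chord of the convex function $1/(d+1)$ over $[0,r]$.) So for $i\le p$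
$$\frac1{g_i}\le\frac{d_i+m}{d_i+1}=1+\frac{m-1}{d_i+1}\le m-\frac{(m-1)d_i}{r+1},$$
and summing, $\sum_{i\le p}1/g_i\le pc$. By Cauchy–Schwarz, $p^2\le\big(\sum_{i\le p}g_i\big)\big(\sum_{i\le p}1/g_i\big)\le pc\sum_{i\le p}g_i$. The second inequality in (8) is (6).

**Step 8: the bound on $\mu z$.** We insert $g_q\ge1/m$ to get an explicit form. As $\mu=k-rm$,
$$\mu\Big(\frac{k-r}\mu-\frac1m\Big)=k-r-\frac{k-rm}m=\frac{k(m-1)}m ,$$
so (8) gives $\mu p\le ck(m-1)/m=k(m-1)-\frac{k(m-1)^2D}{m(r+1)}$. Subtracting $\mu=k-rm$,
$$\mu z\le k(m-2)+rm-\frac{k(m-1)^2D}{m(r+1)} . \tag{9}$$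

## 7. An affine function of $D$, and the proof of Theorem 1

**Step 9: the case $C_5$.** It was set aside in Step 3. Deleting $s\ge1$ vertices from a cycle leaves at most $s$ components, so $q\le s$, which is $s\ge k+q-2$ with $k=2$.

**Step 10: what a counterexample would mean.** Let $G\ne C_5$ and suppose $s\le k+q-3=k-1+z$. We turn (5) into one inequality to be refuted. By (3), $m(r-D)+\mu p=k-mD+\mu z$, and this is positive since $k-mD\ge k-mr=\mu$. So (5) gives $h\le0$, where
$$h=(1+z)(k-D)^2-(k-1+z)(k-mD+\mu z).$$
Separate the part without the factor $z$: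
$$h=h_0+z(R-\mu z), \tag{10}$$
$$h_0=(k-D)^2-(k-1)(k-mD),\qquad R=(k-D)^2-(k-mD)-(k-1)\mu .$$
Expanding,
$$h_0=k+D^2+D\big[(m-2)(k-1)-2\big]\ge k+D^2-2D=k-1+(D-1)^2\ge k-1\ge2 , \tag{11}$$
using $m\ge2$ and $k\ge3$. Substituting $\mu=k-rm$ in $R$,
$$R=k(rm-2D)+D^2+mD-rm . \tag{12}$$
It remains to show that $R-\mu z$ is nonnegative, or only slightly negative. Without an upper bound on $z$ this would be hopeless; that is the failure at $q=7$ in Section 4. Now we have (9).

**Step 11: eliminating $z$ and linearizing.** By (9) and (12),
$$R-\mu z\ge k(rm-m+2-2D)+D^2+mD-2rm+\frac{k(m-1)^2D}{m(r+1)} .$$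
The only term not affine in $D$ is $D^2$. Since $(D-r)^2\ge0$, we have $D^2\ge2rD-r^2$; substituting gives
$$R-\mu z\ge\ell(D) \tag{13}$$
with $\ell$ affine in $D$. An affine function on $[0,r]$ is controlled by its end values, which are
$$\ell(0)=k\big(m(r-1)+2\big)-2rm-r^2,$$
$$\ell(r)=k(r-1)(m-2)+\frac{k(m-1)^2r}{m(r+1)}-r(m-r).$$
For the second, note $rm-m+2-2r=(r-1)(m-2)$ and $r^2+mr-2rm=-r(m-r)$.

**Step 12: $\ell(0)>0$.** Here we use only $k\ge rm+1$, $m\ge2$, $r\ge1$:
$$\ell(0)\ge(rm+1)\big(m(r-1)+2\big)-2rm-r^2=rm^2(r-1)+m(r-1)+2-r^2 ,$$
and this is at least $4r(r-1)+2-r^2=3r^2-4r+2>0$, a quadratic with discriminant $16-24<0$.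

**Step 13: the sign of $\ell(r)$.** We show $\ell(r)\ge0$ except for one parameter triple, using the cases of Step 3.

* *Integers, $r\ge2$.* If $r\ge m$, all three terms of $\ell(r)$ are nonnegative. If $r<m$, then $k(r-1)(m-2)\ge k(m-2)\ge r(m-2)\ge r(m-r)$, so $\ell(r)\ge0$.
* *Integers, $r=1$.* Then $\ell(1)=(m-1)\Big[\dfrac{k(m-1)}{2m}-1\Big]$. If $m\ge3$, then $k\ge m+1$ and $m^2-1>2m$ give $\ell(1)>0$. If $m=2$, then $\ell(1)=\frac k4-1\ge0$ unless $k=3$ (recall $k\ge rm+1=3$).
* *Irrational case.* With $m=r+1$ and $k=2r(r+1)$ the first term is $k(r-1)^2\ge0$, the second is $\frac{2r^4}{r+1}$ and the third is $-r$. As $r\ge1$, $2r^3\ge r+1$, so $\ell(r)\ge\frac{2r^4}{r+1}-r\ge0$.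

**Step 14: conclusion.** If $\ell(r)\ge0$, then together with $\ell(0)>0$ we get $\ell\ge0$ on $[0,r]$. By (4) and (13), $R-\mu z\ge0$, and (10), (11) give $h\ge h_0>0$, contradicting $h\le0$.

In the exceptional case $r=1$, $m=2$, $k=3$ we have $\mu=1$, $\ell(0)>0$ and $\ell(1)=-\frac14$, so $R-\mu z\ge-\frac14$. By (9), $z=\mu z\le rm=2$. Hence $h\ge2-2\cdot\frac14>0$, again a contradiction. This proves Theorem 1, and with it Theorems 2 and 3. $\square$

## 8. Cuts with exactly $k+q-2$ vertices

Which sets $S$ meet the bound of Theorem 1? Neighborhoods do. In the Petersen graph there is another one: delete the independent set $\{12,13,14,15\}$. What remains are the six $2$-subsets of $\{2,3,4,5\}$, forming the three disjoint edges $23-45$, $24-35$, $25-34$. So $q=3$ and $|S|=4=k+q-2$. In even order this graph is the only exception.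

**Theorem 4 (equality).** Let $n$ be even and let $G$ not be the Petersen graph. If $q=c(G-S)\ge2$ and $|S|=k+q-2$, then $q=2$ and $S=N(x)$ for some vertex $x$.

*Proof.* Since $n$ is even, $G\ne C_5$ and $r\ge1$, $m\ge2$ are integers. We keep the notation of Sections 6 and 7.

**Step 15: the inequality for $s=k+z$.** As in Step 10, now with $s=k+q-2=k+z$, (5) says $h'\le0$, where
$$h'=(1+z)(k-D)^2-(k+z)(k-mD+\mu z)=D^2+(m-2)kD+z(R-\mu-\mu z). \tag{14}$$
Indeed the part without the factor $z$ is $(k-D)^2-k(k-mD)=D^2+(m-2)kD$, and the coefficient of $z$ is $(k-D)^2-(k-mD)-k\mu-\mu z=R-\mu-\mu z$.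

**Step 16: $q=2$.** Here $z=0$, so $D^2+(m-2)kD\le0$ and $D=0$. With $p=1$ this says $d_1=0$; the connected graph $G[A_1]$ is a single vertex $x$. Its neighbors all lie in $S$ and $|S|=k$, so $S=N(x)$.

It remains to rule out $q\ge3$, i.e. $z\ge1$.

**Step 17: $D>0$, and then two components contain edges.** This will improve our lower bounds on $g_i$. If $D=0$, then (9) and (12) give
$$R-\mu-\mu z\ge(krm-rm)-(k-rm)-k(m-2)-rm=k\big(m(r-1)+1\big)-rm\ge k-rm=\mu>0,$$
so $h'>0$, a contradiction. Hence $D>0$, so some $d_i>0$ with $i\le p$. A connected graph on $a\ge2$ vertices has at least $a-1$ edges, so its average degree is at least $2(a-1)/a\ge1$. Thus $d_i\ge1$, and $d_q\ge d_i\ge1$.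

**Step 18: the end values again.** By (13), $R-\mu-\mu z\ge\ell'(D)$, where $\ell'(D)=\ell(D)-\mu$ is affine (the prime is a label, not a derivative). Using $\mu=k-rm$ and then $k\ge rm+1$, $m\ge2$,
$$\ell'(0)=k\big(m(r-1)+1\big)-rm-r^2\ge rm^2(r-1)+m(r-1)+1-r^2\ge3r^2-2r-1\ge0,$$
$$\ell'(r)=k\Big[(r-1)(m-2)-1+\frac{(m-1)^2r}{m(r+1)}\Big]+r^2 .$$
If $\ell'(r)\ge0$, then $\ell'\ge0$ on $[0,r]$ and $h'\ge D^2>0$, a contradiction. So
$$\ell'(r)<0, \tag{15}$$
and we go through the values of $m$. Call the square bracket in $\ell'(r)$ simply "the bracket"; if it is nonnegative, (15) is violated.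

**Step 19: $m\ge4$.** For $r\ge2$ the bracket is at least $2-1$ plus a positive term. For $r=1$ it is $\frac{(m-1)^2}{2m}-1=\frac{m^2-4m+1}{2m}>0$. Both contradict (15).

**Step 20: $m=3$.** If $r\ge2$, the bracket is at least $(r-1)-1=r-2\ge0$, contradicting (15).

If $r=1$, we need the sharper value of $g_q$. By (3), $k=\mu+3$ and $\lambda=\mu-2\ge0$, so $\mu\ge2$ and $k\ge5$. As $d_q\ge1$, (7) gives $g_q\ge\frac{1+1}{1+3}=\frac12$. Here $c=3-D$, and (8) gives
$$\mu p\le(3-D)\Big(k-1-\frac\mu2\Big)=(3-D)\,\frac{k+1}2,\qquad\text{so}\qquad \mu z\le(3-D)\,\frac{k+1}2-k+3 .$$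
By (12), $R-\mu=k(3-2D)+D^2+3D-3-(k-3)=2k(1-D)+D^2+3D$. Therefore
$$R-\mu-\mu z\ge\frac{3k-9}2-\frac{3k-7}2D+D^2\ge\frac{3k-11}2-\frac{3k-11}2D\ge0,$$
where the second inequality uses $D^2\ge2D-1$, and the third uses $k\ge5$ and $0\le D\le r=1$. Then (14) gives $h'\ge D^2+kD>0$, a contradiction.

**Step 21: $m=2$.** Now all of (6) is used. The component with $d_i\ge1$ found in Step 17 and $A_q$ have $g\ge\frac{1+1}{1+2}=\frac23$ by (7), and a third component, which exists since $q\ge3$, has $g\ge\frac12$. So (6) gives
$$\frac{11}6\le\frac{k-r}{k-2r}=1+\frac r{k-2r},$$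
that is, $5(k-2r)\le6r$, or $k\le\frac{16}5r$. Also, for $m=2$,
$$\ell'(r)=k\Big[-1+\frac r{2(r+1)}\Big]+r^2=r^2-\frac{k(r+2)}{2(r+1)} .$$

* *$r\ge3$.* Inserting $k\le\frac{16}5r$,
$$\ell'(r)\ge r^2-\frac{8r(r+2)}{5(r+1)}=\frac{r(5r^2-3r-16)}{5(r+1)}>0,$$
because $5r^2-3r-16$ equals $20$ at $r=3$ and increases. This contradicts (15).
* *$r=2$.* Then $k\le6$, and $\ell'(2)=4-\frac{2k}3\ge0$, contradicting (15).
* *$r=1$.* Then $3\le k\le\frac{16}5$, so $k=3$, and (3) gives $\mu=1$, $\lambda=0$, $n=(k-r)(k+m)/\mu=10$.

We check that these parameters force the Petersen graph. Fix a vertex $x$ with neighbors $a,b,c$, which are pairwise non-adjacent. Each of them has two further neighbors, and no two of $a,b,c$ share one (their only common neighbor is $x$), so the other six vertices are $a_1,a_2,b_1,b_2,c_1,c_2$ with $a_j$ adjacent to $a$, and so on. There is no edge $a_1a_2$, as it would make a triangle. The vertices $a_1$ and $b$ are non-adjacent with exactly one common neighbor, which is $b_1$ or $b_2$. So $a_1$ has exactly one neighbor among $b_1,b_2$, likewise exactly one among $c_1,c_2$, and the same holds for all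 six vertices. Hence they induce a $2$-regular graph whose cycles run through the types $a,b,c,a,b,c,\dots$; the cycle lengths are divisible by $3$, triangles are excluded, so it is one $6$-cycle in which opposite vertices have the same type. This determines the graph up to isomorphism. The Petersen graph has parameters $(10,3,0,1)$, so $G$ is the Petersen graph, which was excluded. $\square$

## 9. When the extendability is exactly $\lceil k/2\rceil-1$

**Theorem 5 (exact value, sharpness).** Let $n$ be even.

(a) If $k$ is even, the extendability of $G$ equals $k/2-1$ if and only if for some vertex $x$ the graph induced on $N(x)$ has a perfect matching. Otherwise it is at least $k/2$.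

(b) If $k$ is odd and for some $x$ the graph induced on $N(x)$ has a matching with $(k-1)/2$ edges, the extendability equals $(k-1)/2=\lceil k/2\rceil-1$.

(c) The bound $\lceil k/2\rceil-1$ is attained by infinitely many $G$ with $k$ even and infinitely many with $k$ odd.

**Step 22: extendability is monotone.** The extendability is defined as the *largest* good $t$, so one failure at $t$ must exclude all larger values. This is Plummer's theorem (M. D. Plummer, *On n-extendable graphs*, Discrete Math. 31 (1980)): a connected graph of even order $n$ that is $t$-extendable, $1\le t\le n/2-1$, is $(t-1)$-extendable. Here is a proof. Let $M$ be a matching of $t-1$ edges that lies in no perfect matching. If some edge $e$ had both ends outside $V(M)$, then $M\cup\{e\}$, a matching of $t$ edges, would lie in a perfect matching, and so would $M$. So $W=V(G)\setminus V(M)$ is independent, and $|W|=n-2t+2\ge4$. The graph has a perfect matching, so $M$ is not maximum, and by Berge's theorem there is an augmenting path; it yields a matching $M'$ of $t$ edges covering $V(M)$ and two vertices of $W$. Let $F$ be a perfect matching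 containing $M'$. The remaining $n-2t\ge2$ vertices of $W$ are covered by edges of $F$ that avoid $V(M')$, so these edges have both ends in the independent set $W$, a contradiction.

Consequently, if $G$ is not $t$-extendable for some $t$ with $1\le t<n/2$, its extendability is less than $t$.

**Step 23: part (a), a matched neighborhood is an obstacle.** Let $k$ be even. Since $n>k$ and $n$ is even, $k/2<n/2$ and $n-k\ge2$. If $N(x)$ has a perfect matching $M$, then $|M|=k/2$ and $x$ is isolated in $G-V(M)$, which has $n-k\ge2$ vertices. So $M$ does not extend, $G$ is not $k/2$-extendable, and with Step 22 and Theorem 2 its extendability is $k/2-1$.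

**Step 24: part (a), it is the only obstacle.** Suppose $G$ is not $k/2$-extendable. By Theorem 2, $G$ has a perfect matching, so some matching $M$ of $k/2$ edges does not extend. Section 3 with $t=k/2$ gives $S\supseteq V(M)$ with $q=c(G-S)\ge|S|-k+2\ge2$, i.e. $|S|\le k+q-2$. By Theorem 1, equality holds. Since $k$ is even, $G$ is not the Petersen graph, so Theorem 4 gives $S=N(x)$ for some $x$. As $|S|=k=|V(M)|$, we have $V(M)=N(x)$, so $M$ is a perfect matching of the graph induced on $N(x)$. Thus if no neighborhood has a perfect matching, $G$ is $k/2$-extendable, and its extendability is at least $k/2$. This proves (a).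

**Step 25: part (b).** Let $k$ be odd. The neighborhood cannot be exhausted by edges inside it, so one edge must leave it. Let $w\in N(x)$ be the vertex missed by the given matching of $(k-1)/2$ edges. We have $\lambda\le k-2$: if $\lambda=k-1$, adjacent vertices would have the same closed neighborhoods, $G$ would be a disjoint union of cliques, and, being connected, complete. The neighbors of $w$ are $x$, exactly $\lambda$ vertices of $N(x)$, and $k-1-\lambda\ge1$ others, so $w$ has a neighbor $y\notin N(x)\cup\{x\}$. Adding $wy$ gives a matching $M$ of $\frac{k+1}2$ edges with $V(M)=N(x)\cup\{y\}$. As $x\notin V(M)$, $n\ge k+2$; as $n$ is even and $k$ odd, $n\ge k+3$, so $\frac{k+1}2<\frac n2$. In $G-V(M)$ the vertex $x$ is isolated and is not the only vertex. So $G$ is not $\frac{k+1}2$-extendable, and by Step 22 its extendability is at most $\frac{k-1}2$. Theorem 2 gives the reverse inequality.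

**Step 26: part (c), $k$ even.** Take the triangular graphs $T(v)$ with $v\ge5$ and $v\equiv0,1\pmod4$. By Section 2 they are primitive strongly regular with $k=2(v-2)$, and the order $\binom v2$ is even. In the neighborhood of $\{1,2\}$ the edges joining $\{1,j\}$ to $\{2,j\}$, $j\ge3$, form a perfect matching. By (a) the extendability is exactly $k/2-1$. For $v=5$ this is the second example of Section 1, with extendability $2$.

**Step 27: part (c), $k$ odd.** Take the complements of the lattice graphs $L_2(v)$, $v\ge4$ even. The vertices are the cells of a $v\times v$ grid, and two cells are adjacent when they differ in both row and column. (In $L_2(v)$ itself, distinct cells are adjacent when they share a row or a column.) The order $n=v^2$ is even and $k=(v-1)^2$ is odd. Two adjacent cells have $(v-2)^2$ common neighbors; two cells in the same row have $(v-1)(v-2)$, and likewise in the same column. So the graph is strongly regular. It is connected because $(v-1)(v-2)>0$, and its complement $L_2(v)$ is connected because any cell can be reached from any other by a move in a row and a move in a column.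

Let $w=v-1$, which is odd and at least $3$. The neighborhood of a cell is the $w\times w$ grid obtained by deleting its row and column. Index it by $\mathbb Z_w^2$, with $(i,j)\sim(i',j')$ when $i\ne i'$ and $j\ne j'$. For each $c\in\mathbb Z_w$ the diagonal $\{(i,j):i-j=c\}$ carries a cycle of odd length $w$, with steps $(1,1)$. An odd cycle has a matching missing exactly one vertex, which may be chosen freely; choose to miss $(2c,c)$, which lies on this diagonal. As $c$ varies, the $w$ missed vertices $(2c,c)$ have distinct columns, and distinct rows because $2$ is invertible modulo the odd number $w$. So they are pairwise adjacent. Match them in pairs, leaving one. The matching obtained misses exactly one of the $k=w^2$ vertices, so it has $(k-1)/2$ edges, and by (b) the extendability is exactly $(k-1)/2$. This proves (c). $\square$
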